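\title{Strict solutions of fully nonlinear parabolic Cauchy problems\\ in Banach spaces need not be unique}

\begin{abstract}
We consider the Cauchy problem $u'=F(t,u)$, $u(0)=u_0$, in a Banach space $X$, where $F$ is defined on an open subset of a smaller space $D$ and all linearizations of $F$ are sectorial operators with domain $D$. Under standard regularity assumptions there is a solution that is unique among functions that are H\"older continuous in $D$ in a weighted sense. We show that uniqueness fails in the class $C([0,a];D)\cap C^1([0,a];X)$ of strict solutions: we construct an autonomous quadratic polynomial $F$ for which the problem with $u_0=0$ has a continuum of strict solutions. The nonzero solutions are fed by an infinite cascade of faster and faster oscillations. We also prove that strict solutions are unique when their modulus of continuity in $D$ satisfies a Dini condition, and when the linearizations have maximal $L^p$-regularity. The counterexample has modulus of continuity $(\log 1/h)^{-1/2}$.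
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $X$ be a complex Banach space with norm $\|\cdot\|$, let $D$ be a Banach space continuously embedded in $X$, and let $\overline D$ be the closure of $D$ in $X$. Fix $0<\alpha<1$, $T>0$, an open set $\mathcal O\subset D$ and a map $F:[0,T]\times\mathcal O\to X$. For $u_0\in\mathcal O$ and $0<a\le T$ we consider
\begin{equation}\label{eq:cp}
u'(t)=F(t,u(t)),\quad 0\le t\le a,\qquad u(0)=u_0 .
\end{equation}
A \emph{strict solution} of \eqref{eq:cp} is a function $u\in C([0,a];D)\cap C^1([0,a];X)$ with values in $\mathcal O$ that satisfies \eqref{eq:cp}. The standing assumptions are the following.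
\begin{itemize}
\item[(H1)] $F$ is continuous and Fr\'echet differentiable with respect to $u$, and $F_u:[0,T]\times\mathcal O\to L(D,X)$ is continuous. For every $\bar u\in\mathcal O$ there are $\varrho>0$ and $L,K>0$ such that the ball $B(\bar u,\varrho)$ of $D$ lies in $\mathcal O$ and, for all $t,s\in[0,T]$ and $u,v,w\in B(\bar u,\varrho)$,
\begin{gather*}
\|F_u(t,v)-F_u(t,w)\|_{L(D,X)}\le L\|v-w\|_D,\\
\|F(t,u)-F(s,u)\|+\|F_u(t,u)-F_u(s,u)\|_{L(D,X)}\le K|t-s|^\alpha .
\end{gather*}
\item[(H2)] For every $t\in[0,T]$ and $v\in\mathcal O$ the derivative $F_u(t,v)$, regarded as an operator in $X$ with domain $D$, is sectorial, and its graph norm is equivalent to the norm of $D$.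
\end{itemize}
Sectorial operators are recalled in Section~\ref{sec:sect}. Assumption (H2) says that every linearization of \eqref{eq:cp} is a parabolic equation. The problem is \emph{fully nonlinear} in the sense that $F$ is defined only on the domain of its linearizations, so that the nonlinear part of $F$ may be as strong as the linear part; the model to keep in mind is $u_t=f(u_{xx})$, with $X$ a space of continuous functions and $D$ a space of $C^2$ functions.

For a Banach space $Y$, $0<\beta<1$ and $b>0$, let $C^\beta_\beta((0,b];Y)$ be the space of bounded continuous $f:(0,b]\to Y$ with $\sup_{0<\varepsilon<b}\varepsilon^\beta[f]_{C^\beta([\varepsilon,b];Y)}<\infty$, where $[f]_{C^\beta}$ is the H\"older seminorm. Such an $f$ is H\"older continuous away from $0$, with a seminorm that may blow up at $0$ at a controlled rate.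

\begin{theorem}[{\cite[Theorem 2.6]{Handbook}}]\label{thm:known}
Assume \textup{(H1)} and \textup{(H2)}, and let $u_0\in\mathcal O$ satisfy $F(0,u_0)\in\overline D$. Then there are a maximal $\tau=\tau(u_0)>0$ and a function $u$ on $[0,\tau)$ that is a strict solution of \eqref{eq:cp} on $[0,\tau-\varepsilon]$ for every $\varepsilon\in(0,\tau)$. For each such $\varepsilon$, $u$ is the unique solution of \eqref{eq:cp} in
\[
\bigcup_{0<\beta<1}C^\beta_\beta((0,\tau-\varepsilon];D)\cap C([0,\tau-\varepsilon];D).
\]
\end{theorem}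

(The statement in \cite{Handbook} is printed on $[0,\tau]$; since $\tau$ is maximal, we read it on $[0,\tau)$.) The condition $F(0,u_0)\in\overline D$ is necessary for a strict solution to exist, because $u'(0)$ is the limit in $X$ of the quotients $(u(t)-u_0)/t\in D$.

Theorem~\ref{thm:known} gives uniqueness in the space where existence is proved, which is smaller than the space of strict solutions. It is pointed out in \cite{Handbook} that a uniqueness theorem for strict solutions is not available except in special cases, and their uniqueness is stated there as an open problem.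

\medskip\noindent
\textbf{Question.} \emph{Assume \textup{(H1)}, \textup{(H2)} and $F(0,u_0)\in\overline D$. Do two strict solutions of \eqref{eq:cp} on $[0,a]$ coincide?}
\medskip

The class is printed in \cite{Handbook} as $C([0,a];D)\cap C^1([0,a];D)$. We read the second space as $C^1([0,a];X)$, in accordance with Theorem~\ref{thm:known}; solutions in $C^1([0,a];D)$ are Lipschitz continuous in $D$ and are unique by Theorem~\ref{thm:dini}(a) below.

Strict solutions are the natural class for \eqref{eq:cp}: membership means exactly that both sides of the equation are continuous functions with values in $X$. The simplest cases suggest a positive answer. If $D=X$, then $F$ is locally Lipschitz continuous in $u$ and Gronwall's inequality gives uniqueness. If $F(t,u)=Bu$ is linear, the difference of two solutions vanishes by the variation of constants formula (Lemma~\ref{lem:voc}). In general the difference $y$ of two solutions solves a linear equation $y'=A(t)y$ with $A(t)$ continuous in $t$ and, for short times, uniformly close to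 a fixed sectorial operator. One would guess that so small a perturbation cannot destroy uniqueness. The guess is wrong.

Call $G:D\to X$ a \emph{bounded homogeneous quadratic polynomial} if $G(w)=Q(w,w)$ for a bounded symmetric bilinear map $Q:D\times D\to X$.

\begin{theorem}\label{thm:main}
There are a Banach space $X$, a sectorial operator $A$ in $X$ with dense domain $D$, normed by $\|w\|_D=\|Aw\|$ (equivalent to the graph norm), and a bounded homogeneous quadratic polynomial $G:D\to X$ such that, with
\[
\mathcal O=\{w\in D:\|w\|_D<1/40\},\qquad F(t,w)=Aw+G(w),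
\]
\textup{(H1)} and \textup{(H2)} hold for every $T>0$ and $\alpha\in(0,1)$, and the following is true. There is $w\in C(\mathbb R;D)\cap C^1(\mathbb R;X)$ with values in $\mathcal O$ such that $w'=Aw+G(w)$ on $\mathbb R$, $w(t)=0$ for $t\le0$, and $w(t)\ne0$ for every $t>0$.

Hence, for every $a>0$, the problem $u'=F(t,u)$, $u(0)=0$, where $F(0,0)=0\in\overline D$, has on $[0,a]$ the distinct strict solutions $0$ and $w(\cdot-s)$, $0\le s<a$.
\end{theorem}

The proof does not use Theorem~\ref{thm:known}. Since $F$ is an autonomous polynomial and $u_0=0$, additional smoothness of $F$ or of $u_0$ cannot restore uniqueness in general. What does restore it is regularity of the solutions in time, or a stronger property of the linearizations.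

\begin{theorem}\label{thm:dini}
\textup{(a)} Assume \textup{(H1)} and \textup{(H2)}. Let $u,v$ be strict solutions of \eqref{eq:cp} on $[0,a]$ with
\[
\|u(t)-u(s)\|_D+\|v(t)-v(s)\|_D\le\omega(|t-s|),\qquad t,s\in[0,a],
\]
where $\omega$ is nondecreasing and satisfies the Dini condition $\int_0^1\omega(\sigma)\,\frac{d\sigma}{\sigma}<\infty$. Then $u=v$.

\textup{(b)} The solution $w$ constructed in the proof of Theorem~\ref{thm:main} satisfies, for some constant $C$,
\[
\|w(t+h)-w(t)\|_D\le C\,(\log(1/h))^{-1/2},\qquad t\in\mathbb R,\ 0<h\le\tfrac12 .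
\]
\end{theorem}

The modulus $(\log 1/h)^{-\gamma}$ satisfies the Dini condition near $0$ exactly when $\gamma>1$, as the substitution $\sigma=e^{-x}$ shows. So a Dini modulus in $D$ guarantees uniqueness, while the modulus $(\log1/h)^{-1/2}$ does not. We do not determine what happens for moduli between these two.

Let $1\le p\le\infty$. A sectorial operator $B$ with domain $D$ has \emph{maximal $L^p$-regularity} if for every $f\in L^p(0,1;X)$ the mild solution $y(t)=\int_0^te^{(t-s)B}f(s)\,ds$ of $y'=By+f$, $y(0)=0$, lies in $L^p(0,1;D)$.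

\begin{proposition}\label{prop:mr}
If \textup{(H1)} and \textup{(H2)} hold and each $F_u(t,v)$, $t\in[0,T]$, $v\in\mathcal O$, has maximal $L^p$-regularity for some $p=p(t,v)\in[1,\infty]$, then strict solutions of \eqref{eq:cp} are unique. In particular this is so if $X$ is isomorphic to a Hilbert space.
\end{proposition}

We prove the two uniqueness criteria first (Section~\ref{sec:unique}), because they show what a counterexample has to defeat. Section~\ref{sec:mech} develops the mechanism in finite dimension, and Sections~\ref{sec:space}--\ref{sec:solution} prove Theorem~\ref{thm:main}. Section~\ref{sec:time} proves Theorem~\ref{thm:dini}(b) and exhibits an explicit orbit of the same equation from every point of which uniqueness fails.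

\section{Sectorial operators}\label{sec:sect}

For a linear operator $B$ in $X$ and $z$ in its resolvent set we write $R(z,B)=(z-B)^{-1}$. The operator $B$ is \emph{sectorial} if there are $\nu\in\mathbb R$, $\vartheta\in(\pi/2,\pi)$ and $M>0$ such that the resolvent set contains the sector $\{z\ne\nu:|\arg(z-\nu)|<\vartheta\}$ and $\|R(z,B)\|\le M/|z-\nu|$ there. The domain need not be dense. A sectorial operator generates a family $e^{\sigma B}\in L(X)$, $\sigma>0$, with the following textbook properties.
\begin{itemize}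
\item[(S1)] $\sigma\mapsto e^{\sigma B}$ is analytic from $(0,\infty)$ to $L(X)$, $e^{\sigma B}X\subset D(B)$, the derivative is $Be^{\sigma B}$, and $Be^{\sigma B}x=e^{\sigma B}Bx$ for $x\in D(B)$.
\item[(S2)] $\|e^{\sigma B}\|\le M_0$ and $\|Be^{\sigma B}\|\le M_1/\sigma$ for $0<\sigma\le1$, where $M_0,M_1$ depend only on $\nu,\vartheta,M$.
\item[(S3)] $e^{\sigma B}x\to x$ as $\sigma\to0$ for every $x\in D(B)$.
\end{itemize}
It suffices to bound the resolvent on a half-plane.

\begin{lemma}[{\cite[Prop.~2.1.11]{Lunardi}}]\label{lem:half}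
Let $\nu\ge0$. If the resolvent set of $B$ contains $\{\operatorname{Re}z\ge\nu\}$ and $\|zR(z,B)\|\le M$ there, then $B$ is sectorial, with constants depending only on $\nu$ and $M$.
\end{lemma}

The reason is that $\|R(\nu+i\eta,B)\|\le M/|\eta|$, so that a Neumann series extends the resolvent, with the bound $2M/|\eta|$, to the disk of radius $|\eta|/(2M)$ about $\nu+i\eta$; these disks and the half-plane cover a sector of half-angle greater than $\pi/2$.

We shall use twice the following perturbation argument. Let $B$ have domain $D$, let $z$ be in its resolvent set, and let $P\in L(D,X)$ satisfy $\|PR(z,B)\|\le\frac12$. Then $z-B-P=(I-PR(z,B))(z-B)$ on $D$, so $z$ is in the resolvent set of $B+P$ and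
\begin{equation}\label{eq:neumann}
R(z,B+P)=R(z,B)\,(I-PR(z,B))^{-1},\qquad\|(I-PR(z,B))^{-1}\|\le2 .
\end{equation}

\begin{lemma}[variation of constants]\label{lem:voc}
Let $B$ be sectorial with domain $D$ and $B\in L(D,X)$. Let $0<t_1-t_0\le1$ and $y\in C([t_0,t_1];D)\cap C^1([t_0,t_1];X)$ with $y(t_0)=0$. Then
\[
y(t)=\int_{t_0}^te^{(t-s)B}\big(y'(s)-By(s)\big)\,ds,\qquad t_0<t\le t_1 .
\]
\end{lemma}

\begin{proof}
Fix $t$ and put $\psi(s)=e^{(t-s)B}y(s)$ for $t_0\le s<t$. By (S1), the product rule and $y(s)\in D$, we have $\psi'(s)=e^{(t-s)B}(y'(s)-By(s))$, which is continuous on $[t_0,t)$ and bounded by (S2). Moreover $\psi(t_0)=0$ and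
\[
\psi(s)-y(t)=e^{(t-s)B}(y(s)-y(t))+\big(e^{(t-s)B}-I\big)y(t)\to0\qquad(s\to t)
\]
by (S2) and (S3), since $y(t)\in D$. Integrate $\psi'$ over $[t_0,s]$ and let $s\to t$.
\end{proof}

\section{Two sufficient conditions for uniqueness}\label{sec:unique}

Both proofs start in the same way. Let $u\ne v$ be strict solutions of \eqref{eq:cp} on $[0,a]$, let $t_0$ be the largest time with $u=v$ on $[0,t_0]$, so that $t_0<a$, and put $y=u-v$ and $A_0=F_u(t_0,u(t_0))$. Let $\varrho,L,K$ be the constants of (H1) at $\bar u=u(t_0)$. Since $u$ and $v$ are continuous in $D$, there is $\delta\in(0,1]$ such that both take values in $B(\bar u,\varrho)$ on $I=[t_0,t_0+\delta]\subset[0,a]$. The ball is convex, so we may define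
\[
A(t)=\int_0^1F_u\big(t,\theta u(t)+(1-\theta)v(t)\big)\,d\theta\in L(D,X),\qquad t\in I .
\]
The fundamental theorem of calculus for $\theta\mapsto F(t,\theta u(t)+(1-\theta)v(t))$ gives
\begin{equation}\label{eq:lin}
y'(t)=A(t)y(t)\quad(t\in I),\qquad y(t_0)=0,\qquad A(t_0)=A_0,
\end{equation}
and (H1) gives, for $t,s\in I$,
\begin{equation}\label{eq:Amod}
\|A(t)-A(s)\|_{L(D,X)}\le K|t-s|^\alpha+L\big(\|u(t)-u(s)\|_D+\|v(t)-v(s)\|_D\big).
\end{equation}
In particular $A(t)\to A_0$ as $t\to t_0$. To contradict the choice of $t_0$ we must show that $y=0$ near $t_0$.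

Lemma~\ref{lem:voc} with $B=A_0$ represents $y$ as the mild solution with input $f(s)=(A(s)-A_0)y(s)$, and $\|f(s)\|$ is much smaller than $\|y(s)\|_D$. To close the estimate we must bound $y$ in $D$ by $f$ in $X$. All that sectoriality offers is $\|e^{\sigma A_0}\|_{L(X,D)}\le C/\sigma$, which just fails to be integrable. There are two ways out: assume the missing estimate, or freeze the operator at the final time and gain a factor that cancels the singularity.

\begin{proof}[Proof of Proposition~\ref{prop:mr}]
Let $p=p(t_0,u(t_0))$. The map $f\mapsto y_f$, $y_f(t)=\int_0^te^{(t-s)A_0}f(s)\,ds$, is bounded from $L^p(0,1;X)$ to itself by (S2), and by assumption it takes values in $L^p(0,1;D)$, which is continuously embedded in $L^p(0,1;X)$. So its graph as a map into $L^p(0,1;D)$ is closed, and the closed graph theorem gives $C$ with $\|y_f\|_{L^p(0,1;D)}\le C\|f\|_{L^p(0,1;X)}$. Since $y_f(t)$ depends only on $f|_{(0,t)}$, extension by zero gives the same bound with the same $C$ on $(0,\delta')$ for every $\delta'\le1$. By Lemma~\ref{lem:voc}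 and \eqref{eq:lin}, for $I'=(t_0,t_0+\delta')$ and $\delta'\le\delta$,
\[
\|y\|_{L^p(I';D)}\le C\,\|(A(\cdot)-A_0)y\|_{L^p(I';X)}\le C\sup_{s\in I'}\|A(s)-A_0\|_{L(D,X)}\ \|y\|_{L^p(I';D)} .
\]
For small $\delta'$ the factor in front of the finite norm on the right is less than $1$, so $y=0$ on $I'$, a contradiction.

Let $X$ be a Hilbert space and $B$ sectorial in $X$. Then $B$ is densely defined. Indeed, for $x\in X$ the vectors $zR(z,B)x\in D(B)$ are bounded as $z\to+\infty$, so a sequence of them converges weakly to some $x'$. For $x_1\in D(B)$ we have $zR(z,B)x_1=x_1+R(z,B)Bx_1\to x_1$; taking $x_1=R(z_0,B)x$ with a fixed $z_0$, and using that resolvents commute, we get $R(z_0,B)x'=R(z_0,B)x$. So $x=x'$ lies in the weak closure of the subspace $D(B)$, which is its norm closure. By de Simon's theorem \cite{deSimon}, densely defined sectorial operators in Hilbert spaces have maximal $L^p$-regularity for $1<p<\infty$. All notions involved are unchanged under an equivalent norm on $X$.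
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dini}\textup{(a)}]
By \eqref{eq:Amod}, $\|A(t)-A(s)\|_{L(D,X)}\le\Omega(|t-s|)$ with $\Omega(\sigma)=K\sigma^\alpha+L\omega(\sigma)$, and $\int_0^1\Omega(\sigma)\frac{d\sigma}\sigma<\infty$. This is where the Lipschitz condition on $F_u$ and the H\"older condition in $t$ are used.

\emph{Uniform bounds for the frozen operators.} Let $\nu,\vartheta,M_*$ be sectoriality constants of $A_0$, and $\nu_0=2|\nu|+1$. For $\operatorname{Re}z\ge\nu_0$ we have $|z-\nu|\ge|z|/2$ and $|z|\ge1$, so $zR(z,A_0)$, $R(z,A_0)$ and $A_0R(z,A_0)=zR(z,A_0)-I$ are bounded in $L(X)$. As the graph norm of $A_0$ is equivalent to the norm of $D$, there is $M$ with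
\[
\|zR(z,A_0)\|_{L(X)}+\|R(z,A_0)\|_{L(X,D)}\le M,\qquad\operatorname{Re}z\ge\nu_0 .
\]
Decrease $\delta$ so that $\|A(t)-A_0\|_{L(D,X)}\le1/(2M)$ on $I$. By \eqref{eq:neumann} the same bound holds for $A(t)$ with $2M$ in place of $M$. By Lemma~\ref{lem:half} the operators $A(t)$ are sectorial with common constants, so (S2) holds with common $M_0,M_1$. Writing $x=R(\nu_0,A(t))(\nu_0-A(t))x$ gives $\|x\|_D\le2M(\nu_0\|x\|+\|A(t)x\|)$ for $x\in D$. Hence
\[
\|e^{\sigma A(t)}\|_{L(X,D)}\le M'/\sigma,\qquad0<\sigma\le1,\ t\in I,\qquad M'=2M(\nu_0M_0+M_1).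
\]

\emph{The estimate.} Fix $t\in I$, $t>t_0$. Lemma~\ref{lem:voc} with $B=A(t)$ and \eqref{eq:lin} give
\[
y(t)=\int_{t_0}^te^{(t-s)A(t)}\big(A(s)-A(t)\big)y(s)\,ds .
\]
The integrand is continuous on $[t_0,t)$ with values in $D$, by (S1) and the continuity of $y'(s)-A(t)y(s)$ in $X$, and its norm in $D$ is at most $M'\,\Omega(t-s)(t-s)^{-1}\|y(s)\|_D$, which is integrable by the Dini condition. So the integral converges in $D$, and for $\delta'\le\delta$
\[
\sup_{[t_0,t_0+\delta']}\|y\|_D\le\Big(M'\int_0^{\delta'}\Omega(\sigma)\frac{d\sigma}\sigma\Big)\sup_{[t_0,t_0+\delta']}\|y\|_D .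
\]
For small $\delta'$ the factor is less than $1$, so $y=0$ on $[t_0,t_0+\delta']$, a contradiction.
\end{proof}

\begin{remark}\label{rem:nomr}
The proof of Proposition~\ref{prop:mr} uses maximal regularity only for $A_0$. For the solutions $w$ and $0$ of Theorem~\ref{thm:main} we have $t_0=0$ and $A_0=A$. So the operator $A$ has maximal $L^p$-regularity for no $p\in[1,\infty]$: the failure of uniqueness comes from the lack of maximal regularity in the Banach space $X$.
\end{remark}

\section{The mechanism}\label{sec:mech}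

Consider $w'=Aw+G(w)$ with $G$ quadratic, and think of $G(w)$ as an input to the linear equation and of $Aw$ as its output. If inputs of size $\varepsilon$ gave outputs of size at most $C\varepsilon$, a solution with $\sup\|w\|_D=\varepsilon$ would satisfy $\varepsilon\le C'\varepsilon^2$, which excludes small nonzero solutions. We therefore need a sectorial $A$ whose gain from input to output is unbounded, and a quadratic $G$ that turns large outputs back into inputs. This section builds both in finite dimension.

For $k\in L^1(0,\infty)$ and bounded continuous $f:\mathbb R\to\mathbb C$ put $(k*f)(t)=\int_0^\infty k(s)f(t-s)\,ds$. The function $k*f$ is continuous by dominated convergence, $\sup|k*f|\le\|k\|_{L^1}\sup|f|$, and $k*f$ vanishes on $(-\infty,0]$ if $f$ does.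

\subsection{One filter}
Let $0<\mu<\lambda$, let $x:\mathbb R\to\mathbb C$ be bounded and continuous, and consider
\begin{equation}\label{eq:filter}
\xi'=-\lambda\xi+(\lambda-\mu)\zeta,\qquad\zeta'=-\mu\zeta-x .
\end{equation}
The input $x$ enters only the second equation. In the variables $\zeta$ and $\chi=\xi-\zeta$ the system is diagonal: $\zeta'=-\mu\zeta-x$ and $\chi'=-\lambda\chi+x$. These equations have the bounded solutions
\begin{equation}\label{eq:filtersol}
\zeta(t)=-\int_0^\infty e^{-\mu s}x(t-s)\,ds,\qquad\chi(t)=\int_0^\infty e^{-\lambda s}x(t-s)\,ds,\qquad\xi=\zeta+\chi,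
\end{equation}
as one sees by differentiating $\chi(t)=\int_{-\infty}^te^{-\lambda(t-\sigma)}x(\sigma)\,d\sigma$ and the corresponding formula for $\zeta$. The output is minus the linear part of \eqref{eq:filter}, namely $c=\mu\zeta$ and
\begin{equation}\label{eq:output}
d=\lambda\xi-(\lambda-\mu)\zeta=\lambda\chi+\mu\zeta=k*x,\qquad k(s)=\lambda e^{-\lambda s}-\mu e^{-\mu s}.
\end{equation}
For $x(t)=e^{i\rho t}$ with $\rho$ real, $d(t)=\hat k(i\rho)e^{i\rho t}$, where for $\operatorname{Re}z\ge0$
\[
\hat k(z)=\int_0^\infty k(s)e^{-zs}\,ds=\frac\lambda{z+\lambda}-\frac\mu{z+\mu}=\frac{(\lambda-\mu)z}{(z+\lambda)(z+\mu)} .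
\]
The map $x\mapsto d$ is a band-pass filter: it transmits frequencies inside the \emph{window} $[\mu,\lambda]$ and damps those far outside.

\begin{lemma}\label{lem:filter}
\textup{(a)} $|\hat k(z)|\le\min\{1,|z|/\mu,\lambda/|z|\}$ for $\operatorname{Re}z\ge0$, $z\neq0$.

\textup{(b)} If $\lambda=4r$, $\mu=r/4$ and $r/2\le|\rho|\le3r/2$, then $|\hat k(i\rho)|\ge\frac12$.

\textup{(c)} $\int_0^\infty|k(s)|\,ds\le2$ and $\int_0^\infty s|k(s)|\,ds\le2/\mu$.
\end{lemma}

\begin{proof}
(a) For $\operatorname{Re}z\ge0$ we have $|z+\lambda|^2\ge|z|^2+\lambda^2$, so $|z+\lambda|\ge\max\{|z|,\lambda\}$, and $|z+\mu|\ge\max\{|z|,\mu\}$. The numerator of $\hat k(z)$ is at most $\lambda|z|$, and the denominator is at least each of $\lambda|z|$, $\lambda\mu$ and $|z|^2$.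

(b) We have $\lambda-\mu=3.75\,r$, $|\lambda+i\rho|\le r\sqrt{16+2.25}$ and $\mu/|\rho|\le\frac12$, so
\[
|\hat k(i\rho)|=\frac{\lambda-\mu}{|\lambda+i\rho|}\cdot\frac{1}{\sqrt{1+\mu^2/\rho^2}}\ge\frac{3.75}{\sqrt{18.25}}\cdot\frac1{\sqrt{1.25}}>\frac12 .
\]

(c) Use $\int_0^\infty\lambda e^{-\lambda s}ds=1$ and $\int_0^\infty s\lambda e^{-\lambda s}ds=1/\lambda\le1/\mu$, and the same formulas for $\mu$.
\end{proof}

\subsection{Many filters: bounded resolvent, large gain}
Take filters whose windows do not overlap. Then a single frequency passes through only a few of them.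

\begin{lemma}\label{lem:windows}
Let $R>0$, $r_j=R\,16^j$ for $j\in\mathbb Z$, and let $k_j$ be the kernel with $\lambda_j=4r_j$, $\mu_j=r_j/4$. Then $\sum_{j\in\mathbb Z}|\hat k_j(z)|^2\le4$ for $\operatorname{Re}z\ge0$.
\end{lemma}

\begin{proof}
For $z=0$ the sum is $0$. Let $z\neq0$. Since $\lambda_j=\mu_{j+1}$, the windows $[\mu_j,\lambda_j]$ tile $(0,\infty)$; let $|z|$ lie in the window with index $j_0$. For $l\ge1$ we have $\mu_{j_0+l}=\lambda_{j_0+l-1}=16^{l-1}\lambda_{j_0}\ge16^{l-1}|z|$ and $\lambda_{j_0-l}=\mu_{j_0-l+1}=16^{-(l-1)}\mu_{j_0}\le16^{-(l-1)}|z|$. By Lemma~\ref{lem:filter}(a), $|\hat k_{j_0\pm l}(z)|\le16^{-(l-1)}$, and the sum is at most $1+2/(1-1/256)<4$.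
\end{proof}

Run the filters $j=1,\dots,N$ in parallel, and measure the first components $(\xi_j)$ in $\ell^2$ and the second components $(\zeta_j)$ in $\ell^\infty$. The resolvent at $z$ probes all filters with one and the same frequency; by Lemma~\ref{lem:windows}, inputs $g_je^{i\rho t}$ with $|g_j|\le1$ give outputs $(d_j)$ of $\ell^2$ norm at most $2$, whatever $N$ is. This will make the operator sectorial with constants independent of $N$. A time-dependent input, however, may give each filter its own frequency. The input $x_j(t)=e^{ir_jt}$ has $\ell^\infty$ norm $1$ at each time, while $|d_j(t)|\ge\frac12$ for all $j$ by Lemma~\ref{lem:filter}(b), so the output has $\ell^2$ norm at least $\sqrt N/2$. This is the unbounded gain. Its price is that the frequencies range over a factor $16^N$.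

\subsection{One step of the cascade}
Suppose that a \emph{parent} filter needs the input $\mathsf a\,e^{i\rho t}$. We produce it by a quadratic form from the outputs of \emph{children} with much higher frequencies. Under multiplication frequencies add, so we take two children in each window: for $j=1,\dots,N$, with $r_1\ge2|\rho|$, two copies of the $j$-th filter receive the inputs $\mathsf b\,e^{ir_jt}$ and $\mathsf b\,e^{i(\rho-r_j)t}$. Both frequencies are in the range of Lemma~\ref{lem:filter}(b), so $\kappa_j^+=\hat k_j(ir_j)$ and $\kappa_j^-=\hat k_j(i(\rho-r_j))$ have modulus in $[\frac12,1]$. The outputs are $d_j^+=\mathsf b\kappa_j^+e^{ir_jt}$ and $d_j^-=\mathsf b\kappa_j^-e^{i(\rho-r_j)t}$, and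
\[
\sum_{j=1}^N\frac{d_j^+d_j^-}{\kappa_j^+\kappa_j^-}=N\mathsf b^2e^{i\rho t}.
\]
The left side is a quadratic form on $\ell^2$ with norm independent of $N$. It equals the required input if $N\mathsf b^2=\mathsf a$, for instance if $\mathsf b=\mathsf a/2$ and $N=4/\mathsf a$. For $\mathsf a=1$, four pairs of children with inputs of size $\frac12$ give their parent an input of size $1$. For small $\mathsf a$, inputs of $\ell^\infty$ norm $\mathsf a/2$ produce an input of size $\mathsf a$, and the outputs that carry the transfer have $\ell^2$ norm at most $\sqrt{2N}\,\mathsf b=\sqrt{2\mathsf a}$, which is still small.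

Each child needs its own input, with its own frequency, and so has its own children. This leads to an infinite tree with amplitudes $a_n=2^{-n}a_0$ on level $n$. Every input is produced by the next level, no external source remains, and the norms $\sqrt{2a_n}$ tend to $0$.

\subsection{Switching the cascade on}
The construction so far gives a solution that oscillates for all times. To start from rest, replace the amplitude $a_n$ by $a_n\varphi_n(t)$. If $\varphi_n$ varies slowly compared with the memory $1/\mu$ of the filters on level $n$, the outputs are nearly multiplied by $\varphi_n(t)$, and the computation above requires $\varphi_n=\varphi_{n+1}^2$. This recursion is solved by $\varphi_n=\Theta^{2^{-n}}$ for an \emph{arbitrary} function $\Theta(t)\ge0$: in the limit of memoryless filters nothing ties the value of $\Theta$ at one time to its values at earlier times. This is the source of nonuniqueness. We need $\Theta=0$ for $t\le0$ and all roots of $\Theta$ Lipschitz continuous, which fails for $\Theta(t)=t^m$ and holds for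 $\Theta(t)=e^{-1/t}$. The functions $\varphi_n(t)=e^{-2^{-n}/t}$ converge to the discontinuous function $\mathbf 1_{t>0}$, but the factors $\sqrt{a_n}\to0$ keep the solution continuous in $D$. It remains to correct the error caused by the memory. It is amplified by a bounded factor per level and is summable because the frequencies grow so fast.

\section{The tree, the space and the operator}\label{sec:space}

\emph{Amplitudes.} For $n\ge0$ put
\begin{equation}\label{eq:aN}
a_n=2^{-n-14},\qquad N_n=4/a_n=2^{n+16},\qquad\text{so that}\qquad N_na_{n+1}^2=a_n .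
\end{equation}

\emph{Tree.} Let $V_0=\{o\}$, $V_{n+1}=V_n\times\{1,\dots,N_n\}\times\{+,-\}$, $V=\bigcup_{n\ge0}V_n$ and $V^*=V\setminus\{o\}$. Each $V_n$ is finite. The set of \emph{children} of $q\in V_n$ is $J_q=\{(q,j,\pm):1\le j\le N_n\}$; it has $2N_n$ elements, and the sets $J_q$, $q\in V$, partition $V^*$. Each $p\in V^*$ will carry one filter; the root $o$ only serves to index $J_o=V_1$.

\emph{Windows and frequencies.} Let $R_0=300$, $R_{n+1}=R_n16^{N_n}$ and $r_{n,j}=R_n16^j$, so that $16R_n\le r_{n,j}\le R_{n+1}$ for $1\le j\le N_n$. For $p=(q,j,\pm)$ with $q\in V_n$ put $r_p=r_{n,j}$, $\lambda_p=4r_p$, $\mu_p=r_p/4$, and let $k_p$ be the kernel in \eqref{eq:output} with $\lambda_p,\mu_p$. Put $\rho_o=0$ and, recursively for $q\in V_n$,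
\begin{equation}\label{eq:rho}
\rho_{(q,j,+)}=r_{n,j},\qquad\rho_{(q,j,-)}=\rho_q-r_{n,j},\qquad\text{so that}\qquad\rho_{(q,j,+)}+\rho_{(q,j,-)}=\rho_q .
\end{equation}
The value of $a_0$ will place the solution in $\mathcal O$, and the value of $R_0$ will make the memory errors small.

\begin{lemma}\label{lem:rho}
For every $p\in V^*$ we have $r_p/2\le|\rho_p|\le3r_p/2$. Hence $\kappa_p:=\hat k_p(i\rho_p)$ satisfies $\frac12\le|\kappa_p|\le1$, and $\gamma_{q,j}:=(\kappa_{(q,j,+)}\kappa_{(q,j,-)})^{-1}$ satisfies $1\le|\gamma_{q,j}|\le4$.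
\end{lemma}

\begin{proof}
For $p\in V_1$ we have $|\rho_p|=r_p$. If the claim holds for $q\in V_n$, $n\ge1$, then $|\rho_q|\le\frac32r_q\le\frac32R_n\le\frac12r_{n,j}$, and \eqref{eq:rho} gives the claim for the children of $q$. The bounds for $\kappa_p$ are Lemma~\ref{lem:filter}(a) and (b).
\end{proof}

\emph{The space.} For a family $(\xi,\zeta)=(\xi_p,\zeta_p)_{p\in V^*}$ of pairs of complex numbers and $q\in V$, the \emph{$q$-block norm} is
\[
|(\xi,\zeta)|_q=\|\xi\|_{\ell^2(J_q)}+\max_{p\in J_q}|\zeta_p| .
\]
Let $X$ be the space of families such that for each $\varepsilon>0$ only finitely many block norms exceed $\varepsilon$, with $\|(\xi,\zeta)\|=\sup_q|(\xi,\zeta)|_q$. This is a $c_0$-sum of finite-dimensional spaces, hence a Banach space. Every element is the limit of its truncations to finitely many blocks, so finitely supported families are dense, and the coordinates are continuous linear functionals.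

\emph{The operator.} Define, componentwise,
\[
\big(A(\xi,\zeta)\big)_p=\big(-\lambda_p\xi_p+(\lambda_p-\mu_p)\zeta_p,\ -\mu_p\zeta_p\big),\qquad D=\{w\in X:Aw\in X\}.
\]
Since $D$ contains the finitely supported families, $\overline D=X$.

\begin{lemma}\label{lem:A}
The resolvent set of $A$ contains $\{\operatorname{Re}z\ge0\}$, and there $\|zR(z,A)\|\le4$ and $\|AR(z,A)\|\le5$; moreover $\|A^{-1}\|\le2$. Hence $A$ is sectorial, and $\|w\|_D:=\|Aw\|$ is a complete norm on $D$ equivalent to the graph norm.
\end{lemma}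

\begin{proof}
Let $\operatorname{Re}z\ge0$ and $(f,g)\in X$. The equations $(z+\lambda_p)\xi_p-(\lambda_p-\mu_p)\zeta_p=f_p$, $(z+\mu_p)\zeta_p=g_p$ have the unique solution
\begin{equation}\label{eq:res}
\zeta_p=\frac{g_p}{z+\mu_p},\qquad\xi_p=\frac{f_p}{z+\lambda_p}+\frac{(\lambda_p-\mu_p)\,g_p}{(z+\lambda_p)(z+\mu_p)} .
\end{equation}
Let $z\ne0$. Then $z\xi_p=\frac{z}{z+\lambda_p}f_p+\hat k_p(z)g_p$ and $|z\zeta_p|\le|g_p|$. The children of $q\in V_n$ occupy windows of Lemma~\ref{lem:windows} with $R=R_n$, two in each, so $\sum_{p\in J_q}|\hat k_p(z)|^2\le8\le9$ and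
\[
|z(\xi,\zeta)|_q\le\|f\|_{\ell^2(J_q)}+3\max_{J_q}|g_p|+\max_{J_q}|g_p|\le4\,|(f,g)|_q .
\]
Let $z=0$. Then $|\xi_p|\le|f_p|/\lambda_p+|g_p|/\mu_p$ and $|\zeta_p|=|g_p|/\mu_p$, where $\lambda_p,\mu_p\ge1$ and $\sum_{p\in J_q}\mu_p^{-2}\le2\sum_{j\ge1}16R_n^{-2}16^{-2j}\le1$. So $|(\xi,\zeta)|_q\le\|f\|_{\ell^2(J_q)}+2\max_{J_q}|g_p|\le2|(f,g)|_q$.

In both cases the block norms of $w=(\xi,\zeta)$ tend to $0$, so $w\in X$; then $Aw=zw-(f,g)\in X$, so $w\in D$. Thus $z-A:D\to X$ is bijective with a bounded inverse, $A$ is closed, and $AR(z,A)=zR(z,A)-I$ has norm at most $5$. Lemma~\ref{lem:half} with $\nu=0$ gives sectoriality. Finally $\|Aw\|\le\|w\|+\|Aw\|\le3\|Aw\|$.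
\end{proof}

\section{The nonlinearity}\label{sec:G}

For $w=(\xi,\zeta)\in D$ write $-Aw=(d,c)$, that is, $d_p=\lambda_p\xi_p-(\lambda_p-\mu_p)\zeta_p$ and $c_p=\mu_p\zeta_p$, as in \eqref{eq:output}. Then $\|w\|_D=\|(d,c)\|$. For $w,h\in D$ with $-Aw=(d,c)$, $-Ah=(d',c')$ and for $p\in V_n$, $n\ge1$, put
\[
b_p(w,h)=\frac12\sum_{j=1}^{N_n}\gamma_{p,j}\big(d_{(p,j,+)}d'_{(p,j,-)}+d_{(p,j,-)}d'_{(p,j,+)}\big),\qquad Q(w,h)_p=\big(0,-b_p(w,h)\big),
\]
and $G(w)=Q(w,w)$. Thus $G(w)_p=(0,-b_p(w))$ with
\[
b_p(w)=b_p(w,w)=\sum_{j=1}^{N_n}\gamma_{p,j}\,d_{(p,j,+)}\,d_{(p,j,-)},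
\]
and the equation $w'=Aw+G(w)$ says that each filter $p$ solves \eqref{eq:filter} with the input $b_p(w)$ formed from the outputs of its children.

\begin{lemma}\label{lem:G}
$Q$ is a symmetric bilinear map $D\times D\to X$ with $\|Q(w,h)\|\le2\|w\|_D\|h\|_D$. The map $F(t,w)=Aw+G(w)$ on $\mathcal O=\{\|w\|_D<1/40\}$ satisfies \textup{(H1)} and \textup{(H2)} for every $T>0$ and $\alpha\in(0,1)$.
\end{lemma}

\begin{proof}
By $|\gamma_{p,j}|\le4$ and the Cauchy--Schwarz inequality in $\ell^2(J_p)$, in which exchanging $+$ and $-$ is an isometry,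
\[
|b_p(w,h)|\le2\,\|d\|_{\ell^2(J_p)}\|d'\|_{\ell^2(J_p)} .
\]
The $q$-block norm of $Q(w,h)$ is $\max_{p\in J_q}|b_p(w,h)|$. It is at most $2\|w\|_D\|h\|_D$, and it exceeds $\varepsilon$ for finitely many $q$ only, because $|b_p(w,h)|>\varepsilon$ for finitely many $p$ and each $p$ has one parent.

(H1). We have $G(w+h)=G(w)+2Q(w,h)+G(h)$ with $\|G(h)\|\le2\|h\|_D^2$. So $F$ is continuous and differentiable, with $F_u(t,w)=A+G'(w)$, $G'(w)=2Q(w,\cdot)$ and
\begin{equation}\label{eq:Gprime}
\|G'(w)\|_{L(D,X)}\le4\|w\|_D .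
\end{equation}
As $G'$ is linear in $w$, $\|F_u(t,v)-F_u(t,w)\|_{L(D,X)}\le4\|v-w\|_D$. Since $F$ does not depend on $t$, (H1) holds with $L=4$ and any $K>0$.

(H2). Let $\|w\|_D<1/40$ and $\operatorname{Re}z\ge0$. By \eqref{eq:Gprime} and Lemma~\ref{lem:A}, $\|G'(w)R(z,A)\|\le4\|w\|_D\|AR(z,A)\|\le20\|w\|_D<\frac12$; this is what fixes the radius of $\mathcal O$. By \eqref{eq:neumann}, $\|zR(z,A+G'(w))\|\le8$, so $A+G'(w)$ is sectorial by Lemma~\ref{lem:half}. Also $\frac9{10}\|h\|_D\le\|(A+G'(w))h\|\le\frac{11}{10}\|h\|_D$ and $\|h\|\le2\|h\|_D$, so the graph norm is equivalent to $\|\cdot\|_D$.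
\end{proof}

\section{The solution that leaves the origin}\label{sec:solution}

\subsection{From profiles to solutions}
We look for inputs $x_p(t)=a_n\Phi_p(t)e^{i\rho_pt}$, $p\in V_n$, with unknown \emph{profiles} $\Phi_p$. To separate the oscillation from the profile, introduce the normalized kernels $\tilde k_p(s)=\kappa_p^{-1}e^{-i\rho_ps}k_p(s)$. By the definition of $\kappa_p$, Lemma~\ref{lem:filter}(c) and $|\kappa_p|\ge\frac12$,
\begin{equation}\label{eq:kt}
\int_0^\infty\tilde k_p(s)\,ds=1,\qquad\int_0^\infty|\tilde k_p(s)|\,ds\le4,\qquad\int_0^\infty s|\tilde k_p(s)|\,ds\le\frac4{\mu_p} .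
\end{equation}
So $\tilde k_p$ is an approximate identity at the time scale $1/\mu_p$. The next proposition reduces the differential equation to a recursion on the tree that is an averaged form of $\varphi_n=\varphi_{n+1}^2$.

\begin{proposition}\label{prop:profiles}
Let $\Phi_p:\mathbb R\to\mathbb C$, $p\in V^*$, be continuous with $|\Phi_p|\le1.1$. Put $E_p=\tilde k_p*\Phi_p$, and suppose that $|E_p|\le1.1$ and
\begin{equation}\label{eq:rec}
\Phi_p=\frac1{N_n}\sum_{j=1}^{N_n}E_{(p,j,+)}E_{(p,j,-)}\qquad(p\in V_n,\ n\ge1).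
\end{equation}
For $p\in V_n$ let $x_p(t)=a_n\Phi_p(t)e^{i\rho_pt}$, and let $\zeta_p,\chi_p,\xi_p$ be given by \eqref{eq:filtersol} with $\lambda_p,\mu_p,x_p$. Then $w=(\xi,\zeta)$ belongs to $C(\mathbb R;D)\cap C^1(\mathbb R;X)$, takes values in $\mathcal O$ and solves $w'=Aw+G(w)$ on $\mathbb R$. Moreover $b_p(w(t))=x_p(t)$, the components of $-Aw=(d,c)$ satisfy
\begin{equation}\label{eq:dp}
d_p(t)=a_n\kappa_pE_p(t)e^{i\rho_pt}\qquad(p\in V_n),
\end{equation}
and $|(d,c)|_q\le2.2\sqrt{a_n}$ for $q\in V_n$, $n\ge0$.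
\end{proposition}

\begin{proof}
\emph{Outputs.} Let $(d_p,c_p)$ be the output of the filter $p\in V_n$. By \eqref{eq:output},
\[
d_p(t)=a_ne^{i\rho_pt}\int_0^\infty k_p(s)e^{-i\rho_ps}\Phi_p(t-s)\,ds=a_n\kappa_pE_p(t)e^{i\rho_pt},
\]
so $|d_p|\le1.1\,a_n$, and $|c_p|=\mu_p|\zeta_p|\le\sup|x_p|\le1.1\,a_n$. The $2N_n$ children of $q\in V_n$ lie in $V_{n+1}$, and by \eqref{eq:aN}
\begin{equation}\label{eq:block}
\sqrt{2N_n}\,a_{n+1}+a_{n+1}=\sqrt{2a_n}+a_n/2\le2\sqrt{a_n}.
\end{equation}
Hence $|(d,c)|_q\le2.2\sqrt{a_n}$.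

\emph{Continuity in $D$.} Each level is finite and $a_n\to0$, so $(d,c)(t)\in X$. The truncation of $(d,c)$ to the blocks $q\in V_0\cup\dots\cup V_{m-1}$ has finitely many continuous components, and it differs from $(d,c)$ by at most $2.2\sqrt{a_m}$ uniformly in $t$. So $(d,c)\in C(\mathbb R;X)$. The families $w(t)$ and $-A^{-1}(d,c)(t)$ solve the same invertible $2\times2$ systems, so they are equal. Thus $w\in C(\mathbb R;D)$ and $\|w(t)\|_D\le2.2\sqrt{a_0}=2.2/128<1/40$.

\emph{The inputs are produced by the children.} For $p\in V_n$, $n\ge1$, by \eqref{eq:dp}, the definition of $\gamma_{p,j}$, \eqref{eq:rho}, \eqref{eq:rec} and \eqref{eq:aN},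
\[
b_p(w(t))=a_{n+1}^2e^{i\rho_pt}\sum_{j=1}^{N_n}E_{(p,j,+)}(t)E_{(p,j,-)}(t)=N_na_{n+1}^2\Phi_p(t)e^{i\rho_pt}=x_p(t).
\]

\emph{The equation.} Each pair $(\xi_p,\zeta_p)$ solves \eqref{eq:filter} with input $x_p=b_p(w)$, so $w'=Aw+G(w)$ holds in every coordinate. The right side is in $C(\mathbb R;X)$, so $W(t)=w(0)+\int_0^t(Aw+G(w))\,ds$ is in $C^1(\mathbb R;X)$. The coordinates of $W$ and $w$ have the same derivatives and the same values at $0$. So $w=W$, and the equation holds in $X$.
\end{proof}

\begin{remark}\label{rem:norms}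
The mixed norm is essential. If $\zeta$ were measured in $\ell^2(J_q)$ in each block, $G$ would be unbounded: for $q\in V_n$ and $c=0$, $d_{(p,1,\pm)}=1$ for $p\in J_q$, $d=0$ otherwise, all block norms of $(d,c)$ are at most $\sqrt2$, while $|b_p|\ge1$ for all $2N_n$ vertices $p\in J_q$. If instead all coordinates were measured in one $\ell^2$ norm, $G$ would be bounded, but the cascade would leave the space: for $E_p\equiv1$, \eqref{eq:dp} gives $\sum_{p\in V_{n+1}}|d_p|^2\ge|V_n|\,a_n/2$, and $|V_{n+1}|a_{n+1}=N_n|V_n|a_n$.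
\end{remark}

\subsection{Construction of the profiles}
For $n\ge1$ let $\varphi_n(t)=e^{-2^{-n}/t}$ for $t>0$ and $\varphi_n(t)=0$ for $t\le0$. Then $0\le\varphi_n\le1$ and $\varphi_n=\varphi_{n+1}^2$. For $t>0$ and $s=2^{-n}/t$ we have $\varphi_n'(t)=2^ns^2e^{-s}$, which tends to $0$ as $t\to0$ and is at most $2^n\cdot4e^{-2}$. So $\varphi_n\in C^1(\mathbb R)$ and $|\varphi_n'|\le2^n$. For $p\in V_n$ we have $\mu_p\ge4R_{n-1}$, and \eqref{eq:kt} bounds the memory error:
\begin{equation}\label{eq:eta}
|\tilde k_p*\varphi_n-\varphi_n|\le\int_0^\infty|\tilde k_p(s)|\,2^ns\,ds\le\frac{2^n\cdot4}{\mu_p}\le\eta_n:=\frac{2^n}{R_{n-1}}\le\frac2{R_0}\,128^{\,1-n}.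
\end{equation}
The last inequality holds because $R_n\ge256R_{n-1}$.

The recursion \eqref{eq:rec} determines a level from the level above it, and there is no top level from which to start. We therefore impose $\varphi_m$ on level $m$, solve downward, and let $m\to\infty$.

\begin{proposition}\label{prop:Phi}
There are profiles $\Phi_p$ that satisfy the hypotheses of Proposition~\ref{prop:profiles}, vanish on $(-\infty,0]$, and satisfy $|\Phi_p-\varphi_n|<0.03$ on $\mathbb R$ for $p\in V_n$.
\end{proposition}

\begin{proof}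
For $m\ge1$ put $\Phi^m_p=\varphi_m$ for $p\in V_m$, and define $\Phi^m_p$ for $p\in V_n$, $n=m-1,\dots,1$, successively by \eqref{eq:rec} with $E^m_p=\tilde k_p*\Phi^m_p$. All these functions are bounded and continuous and vanish on $(-\infty,0]$.

\emph{Uniform bounds.} Let $e^m_n=\max_{p\in V_n}\sup_t|\Phi^m_p-\varphi_n|$. We claim that for $1\le n\le m$
\begin{equation}\label{eq:claim}
e_n^m\le\sigma^m_n:=3\sum_{l=n+1}^m12^{\,l-n-1}\eta_l .
\end{equation}
By \eqref{eq:eta} and $12^{\,l-n-1}\le12^{\,l-1}$, we have $\sigma_n^m\le\frac6{R_0}\sum_{l\ge1}(12/128)^{l-1}=\frac6{R_0}\cdot\frac{128}{116}<\frac7{R_0}$. Whenever \eqref{eq:claim} holds on level $n$, we write $E^m_p-\varphi_n=\tilde k_p*(\Phi^m_p-\varphi_n)+(\tilde k_p*\varphi_n-\varphi_n)$ and obtain from \eqref{eq:kt} and \eqref{eq:eta}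
\begin{equation}\label{eq:Ebound}
|E^m_p-\varphi_n|\le4e^m_n+\eta_n\le\frac{28+2}{R_0}=0.1\qquad(p\in V_n).
\end{equation}
We prove \eqref{eq:claim} by downward induction. For $n=m$ both sides are $0$. Suppose it holds on level $n+1$, and let $\varepsilon=4e^m_{n+1}+\eta_{n+1}\le0.1$. Each product in \eqref{eq:rec} has both factors within $\varepsilon$ of $\varphi_{n+1}\in[0,1]$, so it differs from $\varphi_{n+1}^2=\varphi_n$ by at most $2\varepsilon+\varepsilon^2\le3\varepsilon$, and so does the average. Hence $e^m_n\le12e^m_{n+1}+3\eta_{n+1}\le12\sigma^m_{n+1}+3\eta_{n+1}=\sigma^m_n$.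

\emph{Convergence.} Fix $m$ and let $\delta_n=\max_{p\in V_n}\sup_t|\Phi^{m+1}_p-\Phi^m_p|$ for $n\le m$. Then $\delta_m=e^{m+1}_m\le3\eta_{m+1}$. On level $n+1\le m$ we have $|E^{m+1}_p-E^m_p|\le4\delta_{n+1}$ and, by \eqref{eq:Ebound}, $|E^m_p|,|E^{m+1}_p|\le1.1$. From $E_+E_--E'_+E'_-=(E_+-E'_+)E_-+E'_+(E_--E'_-)$ we get $\delta_n\le2\cdot1.1\cdot4\,\delta_{n+1}\le12\,\delta_{n+1}$. Therefore
\[
\sup_t|\Phi^{m+1}_p-\Phi^m_p|\le12^{\,m-n}\cdot3\eta_{m+1}\le\frac6{R_0}\,12^{-n}\Big(\frac{12}{128}\Big)^m\qquad(p\in V_n,\ m\ge n).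
\]
This is summable in $m$, so $\Phi^m_p$ converges uniformly on $\mathbb R$ to a continuous function $\Phi_p$ that vanishes on $(-\infty,0]$, and $E^m_p\to E_p=\tilde k_p*\Phi_p$ uniformly. The finite sums \eqref{eq:rec} pass to the limit, \eqref{eq:Ebound} gives $|E_p|\le1.1$, and \eqref{eq:claim} gives $|\Phi_p-\varphi_n|\le7/300<0.03$, hence $|\Phi_p|\le1.1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The properties of $X$, $A$, $D$ and $G$, including (H1) and (H2), are Lemmas~\ref{lem:A} and~\ref{lem:G}. Let $w$ be the solution that Proposition~\ref{prop:profiles} associates with the profiles of Proposition~\ref{prop:Phi}. All inputs $x_p$ vanish on $(-\infty,0]$, so $w(t)=0$ for $t\le0$ by \eqref{eq:filtersol}. Let $t>0$. Since $\varphi_n(t)\to1$ as $n\to\infty$, there is $n$ with $\varphi_n(t)>0.03$, and then $\Phi_p(t)\ne0$ for $p\in V_n$. So $b_p(w(t))=x_p(t)\ne0$, whereas $b_p(0)=0$; thus $w(t)\ne0$. The equation is autonomous, so for $s\ge0$ the function $w(\cdot-s)$ is a strict solution on $[0,a]$ with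 initial value $0$. For $0\le s<a$ its zero set in $[0,a]$ is $[0,s]$, so these solutions differ from one another and from $0$.
\end{proof}

\begin{remark}[real scalars]
The example also works over $\mathbb R$, where sectoriality refers to the complexification. Regard $X$ and $D$ as real spaces, and let $\overline X$ be $X$ with conjugate scalar multiplication. The map $(x,y)\mapsto(x+iy,x-iy)$ identifies the complexification of $X$ with $X\oplus\overline X$, since it carries $(x,y)\mapsto(-y,x)$ to multiplication by $i$ on $X$ and by $-i$ on the second copy. A complex-linear operator $B$, such as $A+G'(w)$, becomes $B\oplus\overline B$, whose resolvent at $z$ is $R(z,B)\oplus R(\bar z,B)$. The half-plane $\operatorname{Re}z\ge0$ is invariant under conjugation, so the same bounds hold in an equivalent norm.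
\end{remark}

\section{Regularity in time of the cascade solutions}\label{sec:time}

The gain $\sqrt{N_n}$ on level $n+1$ was paid for by a frequency range of ratio $16^{N_n}$. This determines the modulus of continuity. Summing the exponents, and using $\log R_0\le2^{16}\log16$,
\begin{equation}\label{eq:logR}
\log R_{n+1}=\log R_0+2^{16}(2^{n+1}-1)\log16\le2^{n+17}\log16=\frac{8\log16}{a_n}.
\end{equation}
So the blocks on level $n$, of size about $\sqrt{a_n}$, oscillate on time scales $h$ with $\log(1/h)$ up to about $1/a_n$.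

\begin{proof}[Proof of Theorem~\ref{thm:dini}\textup{(b)}]
For $p\in V_{n+1}$ we have $|x_p|$, $\mu_p|\zeta_p|$, $\lambda_p|\chi_p|\le1.1\,a_{n+1}$ by \eqref{eq:filtersol}, so $\zeta_p'=-\mu_p\zeta_p-x_p$ and $\chi_p'=-\lambda_p\chi_p+x_p$ are bounded by $2.2\,a_{n+1}$. From $d_p=\lambda_p\chi_p+\mu_p\zeta_p$, $c_p=\mu_p\zeta_p$ and $r_p\le R_{n+1}$ we get
\[
|d_p'|\le2.2\cdot4.25\,r_p\,a_{n+1}\le10R_{n+1}a_{n+1},\qquad|c_p'|\le0.55\,r_p\,a_{n+1}\le10R_{n+1}a_{n+1}.
\]
Each component of $A(w(t+h)-w(t))$ on $J_q$, $q\in V_n$, is thus at most $10R_{n+1}h\,a_{n+1}$ in modulus. By \eqref{eq:block} and the last bound in Proposition~\ref{prop:profiles},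
\[
|A(w(t+h)-w(t))|_q\le\min\{4.4,\ 20R_{n+1}h\}\sqrt{a_n}\qquad(q\in V_n).
\]
Let $0<h\le\frac12$ and $n_*=\min\{n\ge0:R_{n+1}>h^{-1/2}\}$. For $n<n_*$ we have $R_{n+1}h\le\sqrt h$, so these blocks are at most $20\sqrt h$, and $\sqrt h\le(\log1/h)^{-1/2}$ because $h\log(1/h)\le1/e$. For $n\ge n_*$ the blocks are at most $4.4\sqrt{a_{n_*}}$, and \eqref{eq:logR} gives $\frac12\log(1/h)<\log R_{n_*+1}\le8\log16/a_{n_*}$, that is, $\sqrt{a_{n_*}}\le4(\log16)^{1/2}(\log1/h)^{-1/2}$. Taking the supremum over the blocks proves the bound.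
\end{proof}

The constant profiles give a second, completely explicit solution. Combined with Theorem~\ref{thm:known}, it shows that nonuniqueness is not confined to the initial value $0$.

\begin{proposition}\label{prop:orbit}
Let $X,D,\mathcal O,F$ be as constructed above. The formulas
\[
\zeta_p(t)=-\frac{a_ne^{i\rho_pt}}{\mu_p+i\rho_p},\qquad\xi_p(t)=\zeta_p(t)+\frac{a_ne^{i\rho_pt}}{\lambda_p+i\rho_p}\qquad(p\in V_n)
\]
define a solution $w^*\in C(\mathbb R;D)\cap C^1(\mathbb R;X)$ of $w'=Aw+G(w)$ with values in $\mathcal O$ that is not H\"older continuous in $D$ on any interval of positive length. For every $s\in\mathbb R$, the solution $u$ of \eqref{eq:cp} with $u_0=w^*(s)$ given by Theorem~\ref{thm:known} differs from the strict solution $w^*(s+\cdot)$ on every interval $[0,a]$, $0<a<\tau(u_0)$.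
\end{proposition}

\begin{proof}
For $\Phi_p\equiv1$ we have $E_p\equiv1$ by \eqref{eq:kt}, so \eqref{eq:rec} holds; Proposition~\ref{prop:profiles} applies, and \eqref{eq:filtersol} gives the formulas. By \eqref{eq:dp}, $d_p(t)=a_n\kappa_pe^{i\rho_pt}$. Let $n\ge2$, $p\in V_n$ and $h=\pi/|\rho_p|$. Then $d_p(t+h)=-d_p(t)$, so
\[
\|w^*(t+h)-w^*(t)\|_D\ge2|\kappa_p|a_n\ge a_n=2^{-n-14}\qquad(t\in\mathbb R),
\]
while $|\rho_p|\ge r_p/2\ge8R_{n-1}\ge8\cdot16^{N_{n-2}}$ gives $h\le16^{-2^{n+14}}$. For every $\beta>0$ we have $a_nh^{-\beta}\ge2^{-n-14}16^{\beta2^{n+14}}\to\infty$ while $h\to0$, and $t$ is arbitrary. So $w^*$ is H\"older continuous in $D$ on no interval of positive length.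

Theorem~\ref{thm:known} applies to $u_0=w^*(s)$ because $F(0,u_0)\in X=\overline D$. For $0<a<\tau(u_0)$ the solution $u$ lies in $C^\beta_\beta((0,a];D)$ for some $\beta$, so it is H\"older continuous in $D$ on $[a/2,a]$, and $w^*(s+\cdot)$ is not.
\end{proof}

All $r_{n,j}$, and hence all $\rho_p$, are integer multiples of $16R_0=4800$, so $w^*$ is a periodic orbit. A second strict solution branches off at each of its points.

\begin{thebibliography}{9}

\bibitem{deSimon}
de Simon, Rend. Sem. Mat. Univ. Padova 34 (1964).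

\bibitem{Lunardi}
Lunardi, \emph{Analytic Semigroups and Optimal Regularity in Parabolic Problems}.

\bibitem{Handbook}
\emph{Nonlinear parabolic equations and systems},
\texttt{https://people.dmi.unipr.it/alessandra.lunardi/Files/Handbook.pdf}

\end{thebibliography}
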